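# Separable compact sets in extensions of topological groups

## 1. Small kernels and small quotients

Let $G$ be a Hausdorff topological group, let $N$ be a closed invariant (that is, normal) subgroup, give $G/N$ the quotient topology, and let $\pi:G\to G/N$ be the quotient homomorphism. Suppose that every compact subset of $N$ is separable and that every compact subset of $G/N$ is separable. Must every compact subset of $G$ be separable? If not, must it at least have countable cellularity, meaning that every family of pairwise disjoint nonempty open subsets of it is countable? The problem comes from the book *Topological Groups and Related Structures*. A separable space has countable cellularity, so the second question asks for less.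

The answer one would first guess is yes. A compact $K\subset G$ sits over the compact set $\pi(K)\subset G/N$, which is separable. Two points of $K$ in the same fiber of $\pi$ differ by an element of a single compact subset of $N$, namely
$$F=K^{-1}K\cap N, \tag{1}$$
which is separable too. Indeed $K^{-1}K$ is the image of $K\times K$ under $(x,y)\mapsto x^{-1}y$, so it is compact, and $N$ is closed; and if $\pi(k)=\pi(k')$ with $k,k'\in K$, then $k^{-1}k'\in F$. So $K$ is put together from a separable base and fibers that are translates of subsets of one separable set.

We use some textbook facts throughout. Compact spaces are Hausdorff by convention. The map $\pi$ is continuous and open, and $G/N$ is Hausdorff because $N$ is closed. If $W$ is a symmetric open neighborhood of the identity $e$, then $\overline W\subset W^2$: for $x\in\overline W$ the neighborhood $xW$ meets $W$, so $x\in WW^{-1}=W^2$. Every open $O\ni e$ contains $W^4$ for some symmetric open $W\ni e$, and then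
$$\overline W^{\,-1}\,\overline W\subset W^4\subset O. \tag{2}$$

Let us test the guess on three easy cases.

Suppose first that all compact subsets of $G/N$ are finite (for instance, $N$ is open). Then $\pi(K)$ is finite, so $K$ is a finite union of compact sets $K\cap g_jN$, and $g_j^{-1}(K\cap g_jN)$ is a compact subset of $N$. Hence $K$ is a finite union of separable sets. The guess is right.

Suppose next that all compact subsets of $N$ are finite (for instance $G=\mathbb R$, $N=\mathbb Z$). Then $F$ in (1) is finite. Choose an open $O\ni e$ with $O\cap F\subset\{e\}$ and $W$ as in (2), and cover $K$ by finitely many translates $zW$, $z\in K$. If $b,b'$ lie in the same piece $K\cap z\overline W$ and $\pi(b)=\pi(b')$, then $b^{-1}b'\in\overline W^{\,-1}\overline W\cap F\subset O\cap F$, so $b=b'$. Thus $\pi$ is injective on the compact piece $K\cap z\overline W$ and maps it homeomorphically onto a compact, hence separable, subset of $G/N$. Again $K$ is a finite union of separable sets. The guess is right, and the trick of cutting $K$ into small pieces will return in Section 4.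

Suppose finally that $G=H\times N$ is a direct product and that all compact subsets of $H$ and of $N$ are metrizable. A compact $K\subset G$ lies in the product of its two projections, which is compact and metrizable, so $K$ is metrizable and separable. The guess is right.

## 2. A separable compact cover, and hereditary separability in products

A sensible first approach in general is to build a separable compact set from the base and the fibers. This works, up to a point.

**Theorem 4 (ZFC).** Let $N$ be a closed invariant subgroup of the Hausdorff topological group $G$, and suppose that all compact subsets of $N$ and of $G/N$ are separable. Then every compact subset of $G$ is contained in a compact separable subset of $G$.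

*Proof.* Let $K\subset G$ be compact. Since $\pi(K)$ is separable, there is a countable $S\subset K$ with $\pi(S)$ dense in $\pi(K)$. Put $K'=\overline S\subset K$. Then $\pi(K')$ is compact and contains the dense subset $\pi(S)$ of $\pi(K)$, so $\pi(K')=\pi(K)$. The set $F'=K'^{-1}K\cap N$ is a compact subset of $N$, hence separable. So $K'F'$, a continuous image of $K'\times F'$, is compact and separable. Given $k\in K$, take $k'\in K'$ with $\pi(k')=\pi(k)$. Then $k'^{-1}k\in F'$ and $k=k'(k'^{-1}k)\in K'F'$. $\square$

What is missing is the passage from $K'F'$ down to its closed subset $K$, and separability does not pass to closed subsets of compact spaces. For example, $\{0,1\}^{\mathbb R}$ is separable: the characteristic functions of finite unions of intervals with rational endpoints are dense, because finitely many reals at which the value $1$ is prescribed can be enclosed in such intervals that avoid finitely many other reals. But let $e_r$ be the point with $e_r(r)=1$ and $e_r(s)=0$ for $s\ne r$. The set $\{0\}\cup\{e_r:r\in\mathbb R\}$ is compact, since every neighborhood of $0$ contains all but finitely many $e_r$, and each $e_r$ is isolated in it. So it is not separable and has uncountable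 cellularity.

One may object that our hypothesis is stronger than separability of a few sets: it concerns *all* compact subsets of $N$ and of $G/N$, so all closed subsets of those compact sets are separable as well. We shall see in Lemma 3.3 that they are then hereditarily separable.

**Definition.** A space is *hereditarily separable* (HS) if all its subspaces are separable, and *hereditarily Lindelöf* (HL) if all its subspaces are Lindelöf.

Already for a direct product $G=H\times N$ the question is then whether a closed subset of $C_1\times C_2$ must be separable, where $C_1,C_2$ are compact and HS. This is the exact point at which the approach stops: the product of two compact HS spaces need not be HS.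

The example is the double arrow space $Y=[0,1]\times\{0,1\}$ with the order topology of the lexicographic order. It is compact, because every subset of $Y$ has a supremum. It is HS. A subset of $Y$ has the form $A_0\times\{0\}\cup A_1\times\{1\}$, and by symmetry it is enough to find a countable dense subset of $A_1\times\{1\}$. The neighborhoods of $(x,1)$, $x<1$, have traces on $A_1\times\{1\}$ that contain $\{(u,1):u\in A_1,\ x\le u<y\}$ for some $y>x$. Let $D\subset A_1$ be countable, Euclidean dense in $A_1$, containing $1$ if $1\in A_1$, and containing every $x\in A_1$, $x<1$, for which some $y_x>x$ satisfies $(x,y_x)\cap A_1=\emptyset$. There are only countably many such $x$, since the intervals $(x,y_x)$ are pairwise disjoint. For $x\in A_1\setminus D$ and $y>x$ the set $(x,y)\cap A_1$ is nonempty and open in $A_1$, so it meets $D$. Hence $D\times\{1\}$ is dense in $A_1\times\{1\}$. On the other hand, for $x\in[0,1]$ the set $\{u\in Y:u\le(x,0)\}=\{u:u<(x,1)\}$ is open, and the open set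
$$\{u:u\le (x,0)\}\times\{v:v\le(1-x,0)\}$$
contains the point $\big((x',0),(1-x',0)\big)$ iff $x'\le x$ and $1-x'\le 1-x$, that is, iff $x'=x$. So $Y^2$ contains an uncountable discrete subspace and is not HS.

This suggests looking for a counterexample of the form $A(Y_1)\times A(Y_2)$, where $A(Y)$ is some group generated by $Y$. But the double arrow space is no help. A group that contains $Y$ contains images of $Y^2,Y^3,\dots$ under the group operations, and Section 6 shows that $Y^2$ itself appears. So we need spaces whose finite powers are all HS.

**Definition.** $\mathcal S$ is the class of compact spaces all of whose finite powers are HS.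

Every compact metrizable space is in $\mathcal S$; the double arrow space is not. What we need is two members of $\mathcal S$ whose product is not HS. Whether such spaces exist depends on set theory, and so does the answer to the question. In all the theorems, $G$ is a Hausdorff topological group, $N$ is a closed invariant subgroup, and $\pi$ is the quotient map.

**Theorem 1 (CH).** There are a Hausdorff abelian group $G$ and a closed subgroup $N$ such that all compact subsets of $N$ and of $G/N$ are (hereditarily) separable, but $G$ has a compact subset with uncountably many isolated points. That subset is neither separable nor of countable cellularity.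

**Theorem 2 (MA$_{\omega_1}$).** If all compact subsets of $N$ and $G/N$ are separable (or just have countable cellularity), then all compact subsets of $G$ are metrizable, hence separable and of countable cellularity.

CH and MA$_{\omega_1}$ are each consistent with ZFC (Gödel; Solovay–Tennenbaum). So, under the hypotheses of the question, both "every compact subset of $G$ is separable" and "every compact subset of $G$ has countable cellularity" are independent of ZFC. Besides Theorem 4, we also prove three further results in ZFC.

**Theorem 3 (ZFC).** Suppose all compact subsets of $N$ are metrizable. If all compact subsets of $G/N$ are separable (resp. have countable cellularity), so do all compact subsets of $G$.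

**Theorem 5 (ZFC).** Let $K\subset G$ be compact and nonempty, and $F=K^{-1}K\cap N$. If $\pi(K)\times F^n$ is hereditarily separable for all $n\ge1$, then $K$ is hereditarily separable. In particular, if compact subsets of $G/N$ are metrizable and compact subsets of $N$ belong to $\mathcal S$, then compact subsets of $G$ are separable.

**Theorem 6 (ZFC).** The following are equivalent: (i) the product of any two members of $\mathcal S$ is hereditarily separable; (ii) whenever all compact subsets of $N$ and of $G/N$ belong to $\mathcal S$, all compact subsets of $G$ are separable. Both hold under MA$_{\omega_1}$, and both fail under CH.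

## 3. Left-separated sequences, discrete subspaces and countable tightness

**Definition.** A sequence $(t_\nu)_{\nu<\omega_1}$ in a space is *left-separated* if $t_\nu\notin\overline{\{t_\eta:\eta<\nu\}}$ for all $\nu<\omega_1$.

Any one-to-one enumeration in type $\omega_1$ of a discrete subspace is left-separated. Uncountable subsequences of left-separated sequences, reindexed by $\omega_1$, are left-separated. The notion is useful because *a space is HS iff it has no left-separated $\omega_1$-sequence*. If a subspace $Z$ is not separable, choose recursively $t_\nu\in Z\setminus\overline{\{t_\eta:\eta<\nu\}}$. Conversely, the points of a left-separated sequence form a nonseparable subspace: a countable subset lies in an initial segment $\{t_\eta:\eta<\nu\}$, whose closure misses $t_\nu$.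

**Definition.** A subset $A$ of a space is *$\omega$-closed* if $\overline S\subset A$ for each countable $S\subset A$. A space is *countably tight* if, whenever $p\in\overline A$, there is a countable $S\subset A$ with $p\in\overline S$.

For example, $\omega_1$ is $\omega$-closed in the ordinal space $\omega_1+1$, because a countable set of countable ordinals is bounded; it is not closed, so $\omega_1+1$ is not countably tight. In general, *a space is countably tight iff its $\omega$-closed sets are closed*. The forward direction is immediate. For the converse, given $A$, the set $A'=\bigcup\{\overline S:S\subset A\text{ countable}\}$ is $\omega$-closed: if $T\subset A'$ is countable and $t\in\overline{S_t}$ for $t\in T$, then $\overline T\subset\overline{\bigcup_tS_t}\subset A'$. So $A'$ is closed, and $\overline A\subset A'$.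

**Lemma 3.1.** If all closed subsets of a compact $K$ have countable cellularity, then $K$ has no uncountable discrete subspace. Moreover, the points of any discrete subspace $D$ of a space are isolated in $\overline D$.

*Proof.* Let $D$ be discrete and $p\in D$, and let $O$ be open with $O\cap D=\{p\}$. Then $O\cap\overline D\subset\overline{O\cap D}=\{p\}$, so $p$ is isolated in $\overline D$. In the situation of the first statement, the singletons $\{p\}$, $p\in D$, are disjoint open subsets of $\overline D$, so $D$ is countable. $\square$

**Lemma 3.2.** A compact $K$ without uncountable discrete subspaces is countably tight.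

*Proof.* Suppose some $\omega$-closed $A$ is not closed, and take $p\in\overline A\setminus A$. We build an uncountable discrete subspace $\{x_\alpha:\alpha<\omega_1\}$ of $A$ by recursion. At stage $\alpha$, the set $\overline{\{x_\beta:\beta<\alpha\}}$ is contained in $A$, so it misses $p$. Hence there is a continuous $f_\alpha:K\to[0,1]$ with $f_\alpha(p)=0$ and $f_\alpha=1$ on $\{x_\beta:\beta<\alpha\}$. The set $Z_\alpha=\bigcap_{\beta\le\alpha}f_\beta^{-1}(0)$ contains $p$. It is the zero-set of one continuous $h:K\to[0,\infty)$, a sum of the countably many $f_\beta$, $\beta\le\alpha$, with positive weights of finite sum. Put $U_m=\{h<2^{-m}\}$. Then $p\in U_{m+1}\subset\overline{U_{m+1}}\subset U_m$ and $Z_\alpha=\bigcap_m\overline{U_m}$. Choose $a_m\in A\cap U_m$. A cluster point of $(a_m)_m$ lies in $\overline{\{a_m:m\in\omega\}}\subset A$ and in every $\overline{U_m}$, so it lies in $A\cap Z_\alpha$. Call it $x_\alpha$.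

By construction $f_\beta(x_\gamma)=1$ for $\gamma<\beta$ and $f_\beta(x_\gamma)=0$ for $\gamma\ge\beta$. So the open set $\{f_\beta<\frac12\}\cap\{f_{\beta+1}>\frac12\}$ contains $x_\beta$ and no other $x_\gamma$. Thus $\{x_\gamma:\gamma<\omega_1\}$ is an uncountable discrete subspace, a contradiction. $\square$

**Lemma 3.3.** If all closed subsets of a compact $K$ are separable, then $K$ is HS.

*Proof.* Separable spaces have countable cellularity, so $K$ is countably tight by Lemmas 3.1 and 3.2. Let $A\subset K$ and let $S$ be countable and dense in $\overline A$. Each $s\in S$ is in the closure of a countable $A_s\subset A$. Then $\bigcup_{s\in S}A_s$ is a countable dense subset of $A$. $\square$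

**Lemma 3.4.** If $f:K\to Y$ is a continuous surjection of compact spaces, and $Y$ and all fibers of $f$ are countably tight, then $K$ is countably tight. Hence finite powers of countably tight compact spaces are countably tight.

*Proof.* First, the image of an $\omega$-closed set $A$ is $\omega$-closed: lift a countable $S\subset f(A)$ to a countable $S'\subset A$ with $f(S')=S$; then $\overline S=f(\overline{S'})\subset f(A)$. As $Y$ is countably tight, $f(A)$ is closed.

Now let $A$ be $\omega$-closed, suppose $p\in\overline A\setminus A$, and put $y=f(p)$. The set $A\cap f^{-1}(y)$ is $\omega$-closed in the fiber, hence closed, and it misses $p$. Take an open $U\ni p$ with $\overline U\cap A\cap f^{-1}(y)=\emptyset$. The set $A\cap\overline U$ is $\omega$-closed and has $p$ in its closure. So $y\in\overline{f(A\cap\overline U)}=f(A\cap\overline U)$, which gives a point of $A\cap\overline U$ in $f^{-1}(y)$, a contradiction. For powers, apply this inductively to the projections $X^n\to X^{n-1}$, whose fibers are copies of $X$. $\square$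

## 4. Kernels whose compact subsets are metrizable

In this section we prove Theorem 3. Consider what fails in the most direct attempt. Choose a countable $S\subset K$ with $\pi(S)$ dense in $\pi(K)$. Then $\overline S$ meets every fiber of $K\to\pi(K)$, but perhaps far from the point $k$ we want to approximate; and adding countable dense subsets of all fibers means adding uncountably many points. The remedy is the trick from the case of finite $F$: cut $K$ into finitely many pieces so small that two points of one piece in the same fiber differ by a small element of $F$. If $F$ is first countable at $e$, countably many such cuttings are enough.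

Let $K\subset G$ be compact and nonempty, and let $F=K^{-1}K\cap N$. It is a compact subset of $N$ containing $e$, so it is metrizable. We use only that $F$ is first countable at $e$.

**Step 1: the cuttings.** This step provides, for each $n$, finitely many compact pieces of $K$ on which fibers are "$n$-small." Let $O_n$ be open neighborhoods of $e$ in $G$ such that $\{O_n\cap F\}_n$ is a base at $e$ in $F$. Let $W_n$ be a symmetric open neighborhood of $e$ with $W_n^4\subset O_n$, so that $\overline{W_n}^{\,-1}\,\overline{W_n}\subset O_n$ by (2). Choose finite $Z_n\subset K$ with $K\subset Z_nW_n$, and put $B_{n,z}=K\cap z\overline{W_n}$ for $z\in Z_n$. These sets are compact, $K=\bigcup_{z\in Z_n}B_{n,z}$, and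
$$b,b'\in B_{n,z},\ \ \pi(b)=\pi(b')\ \Longrightarrow\ b^{-1}b'\in F\cap O_n. \tag{3}$$

**Step 2: separability.** Here we assume that compact subsets of $G/N$ are separable and find a countable dense subset of $K$. Choose a countable $S_{n,z}\subset B_{n,z}$ with $\pi(S_{n,z})$ dense in the compact set $\pi(B_{n,z})$, and let $S=\bigcup_{n,z}S_{n,z}$. Given $k\in K$ and an open $U\ni e$, take $n$ with $O_n\cap F\subset U$, and $z\in Z_n$ with $k\in B_{n,z}$. The set $\pi(\overline{S_{n,z}})$ is compact and contains a dense subset of $\pi(B_{n,z})$, so it equals $\pi(B_{n,z})$. Hence there is $x\in\overline{S_{n,z}}\subset B_{n,z}$ with $\pi(x)=\pi(k)$. By (3), $k^{-1}x\in U$, that is, $x\in kU\cap\overline S$. As $kU$ is open, $kU\cap S\ne\emptyset$. So $S$ is dense in $K$.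

**Step 3: cellularity.** Here we assume that compact subsets of $G/N$ have countable cellularity and derive the same for $K$. Suppose $\{P_\alpha:\alpha<\omega_1\}$ are disjoint nonempty open subsets of $K$. Choose $d_\alpha\in P_\alpha$, an open $U_\alpha\ni e$ with $d_\alpha U_\alpha\cap K\subset P_\alpha$, and $n(\alpha)$ with $O_{n(\alpha)}\cap F\subset U_\alpha$. There are only countably many pairs $(n,z)$ with $z\in Z_n$, so there are $n$, $z\in Z_n$ and an uncountable $A\subset\omega_1$ such that $n(\alpha)=n$ and $d_\alpha\in B_{n,z}$ for all $\alpha\in A$.

The map $\pi$ is injective on $\{d_\alpha:\alpha\in A\}$: if $\alpha\ne\beta$ in $A$ and $\pi(d_\alpha)=\pi(d_\beta)$, then (3) gives $d_\beta\in d_\alpha U_\alpha\cap K\subset P_\alpha$, which is impossible. Closed subsets of $\pi(K)$ have countable cellularity, so by Lemma 3.1 the uncountable set $\{\pi(d_\alpha):\alpha\in A\}$ is not discrete. Hence some $\alpha\in A$ satisfies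
$$\pi(d_\alpha)\in\overline{\{\pi(d_\beta):\beta\in A\setminus\{\alpha\}\}}=\pi\Big(\overline{\{d_\beta:\beta\in A\setminus\{\alpha\}\}}\Big),$$
where the equality holds by compactness. Pick $x\in\overline{\{d_\beta:\beta\in A\setminus\{\alpha\}\}}\subset B_{n,z}$ with $\pi(x)=\pi(d_\alpha)$. By (3), $x\in d_\alpha U_\alpha\cap K\subset P_\alpha$. As $P_\alpha$ is open in $K$, it contains some $d_\beta$ with $\beta\in A$, $\beta\ne\alpha$, contradicting $P_\alpha\cap P_\beta=\emptyset$. This proves Theorem 3. $\blacksquare$

## 5. Martin's axiom and metrizability of compact sets

**Definition.** In a partial order $\mathbb P$, elements $p,q$ are *compatible* if some $r$ satisfies $r\le p$ and $r\le q$. An *antichain* is a set of pairwise incompatible elements, and $\mathbb P$ is *ccc* if all its antichains are countable. A set $D\subset\mathbb P$ is *dense* if every $p\in\mathbb P$ has some $d\le p$ in $D$. MA$_{\omega_1}$ says: for every nonempty ccc partial order and any $\omega_1$ dense subsets of it, there is a filter (an upward closed set any two of whose elements have a common lower bound in the set) that meets all of them.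

As an example, let $\mathbb P$ be the finite partial functions from $\omega$ to $\{0,1\}$, ordered by reverse inclusion. It is countable, so it is ccc. Given functions $f_\nu:\omega\to\{0,1\}$, $\nu<\omega_1$, the sets $\{p:n\in\operatorname{dom}p\}$ and $\{p:p(n)\ne f_\nu(n)\text{ for some }n\in\operatorname{dom}p\}$ are dense. The union of a filter that meets them all is a function $\omega\to\{0,1\}$ different from every $f_\nu$. So MA$_{\omega_1}$ contradicts CH.

Theorem 3 would settle the question positively if compact subsets of $N$ were automatically metrizable. MA$_{\omega_1}$ makes them so. We go from "no uncountable discrete subspace" to HL, and from HL to metrizable, the second step using the group.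

**Lemma 5.1 (MA$_{\omega_1}$; Szentmiklóssy).** A compact $X$ without uncountable discrete subspaces is HL.

*Proof.* Suppose a subspace $Z\subset X$ is not Lindelöf.

**Step 1: the partial order.** We set up finite approximations to an uncountable discrete subspace. Let $\mathcal U$ be a family of open subsets of $X$ that covers $Z$, no countable subfamily of which covers $Z$. Recursively choose $x_\alpha\in Z\setminus\bigcup_{\beta<\alpha}U_\beta$ and $U_\alpha\in\mathcal U$ with $x_\alpha\in U_\alpha$, for $\alpha<\omega_1$. Then
$$x_\xi\notin U_\eta\quad\text{whenever }\xi>\eta. \tag{4}$$
Choose open $V_\alpha\ni x_\alpha$ with $\overline{V_\alpha}\subset U_\alpha$. Let $\mathbb P$ be the set of finite $p\subset\omega_1$ with $x_\xi\notin V_\eta$ for all distinct $\xi,\eta\in p$, ordered by reverse inclusion. Subsets of members of $\mathbb P$ are in $\mathbb P$, so $p,q$ are compatible iff $p\cup q\in\mathbb P$. All $\{\xi\}$ belong to $\mathbb P$.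

**Step 2: $\mathbb P$ is ccc.** This step is where countable tightness enters. Suppose there is an uncountable antichain. By the $\Delta$-system lemma and thinning out we may take its members to be $p_\alpha=r\cup q_\alpha$, $\alpha<\omega_1$, with $r\cap q_\alpha=\emptyset$, the $q_\alpha$ pairwise disjoint, and $|q_\alpha|=n$ for all $\alpha$. Here $n\ge1$ because the members are distinct. Since only countably many of the disjoint sets $q_\alpha$ meet a given countable ordinal, we may also assume $\max q_\alpha<\min q_\beta$ for $\alpha<\beta$.

Let $\alpha<\beta$. As $p_\alpha\cup p_\beta\notin\mathbb P$ while $p_\alpha,p_\beta\in\mathbb P$, there are two indices, one in $q_\alpha$ and one in $q_\beta$, such that the point with one index lies in the $V$ with the other. By (4) the point cannot have the larger index. So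
$$\text{for }\alpha<\beta\text{ there are }\xi\in q_\alpha,\ \eta\in q_\beta\text{ with }x_\xi\in V_\eta. \tag{5}$$

Let $q_\alpha(1)<\dots<q_\alpha(n)$ enumerate $q_\alpha$, and let $y_\alpha=(x_{q_\alpha(1)},\dots,x_{q_\alpha(n)})\in X^n$. By compactness there is $z\in\bigcap_{\gamma<\omega_1}\overline{\{y_\alpha:\alpha\ge\gamma\}}$. By Lemmas 3.2 and 3.4, $X^n$ is countably tight, so $z\in\overline{\{y_\alpha:\alpha<\gamma\}}$ for some $\gamma<\omega_1$. Fix $\beta\ge\gamma$. By (5), all $y_\alpha$ with $\alpha<\gamma$ lie in the closed set
$$\bigcup_{i,j\le n}\{w\in X^n:w_i\in\overline{V_{q_\beta(j)}}\}.$$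
Hence $z$ does too: for some $i,j$, with $\eta=q_\beta(j)$, we have $z_i\in\overline{V_\eta}\subset U_\eta$. But also $z_i\in\overline{\{x_{q_\alpha(i)}:\alpha>\beta\}}$, so the open set $U_\eta$ contains some $x_\xi$ with $\xi=q_\alpha(i)$, $\alpha>\beta$. Then $\xi\ge\min q_\alpha>\max q_\beta\ge\eta$, contradicting (4).

**Step 3: making the generic set uncountable.** A filter might have a countable union; we choose a condition that prevents this. We claim that there is $q\in\mathbb P$ such that for every $\gamma<\omega_1$ each $q'\le q$ is compatible with $\{\xi\}$ for some $\xi\ge\gamma$. Otherwise the set $D$ of those $q'$ that are incompatible, for some $\gamma_{q'}<\omega_1$, with all $\{\xi\}$, $\xi\ge\gamma_{q'}$, is dense in $\mathbb P$. Take a maximal antichain $M$ among subsets of $D$. By density of $D$ it is a maximal antichain of $\mathbb P$: an element incompatible with all members of $M$ would have an extension in $D$ that is also incompatible with them. By Step 2, $M$ is countable, so $\gamma=\sup_{q'\in M}\gamma_{q'}<\omega_1$, and $\{\gamma\}$ is incompatible with all members of $M$, a contradiction.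

**Step 4: applying MA$_{\omega_1}$.** We now obtain the discrete subspace. For $\gamma<\omega_1$ the set $\{q'\le q:q'\not\subset\gamma\}$ is dense below $q$: given $q'\le q$, take $\xi\ge\gamma$ with $q'\cup\{\xi\}\in\mathbb P$. The order $\{q':q'\le q\}$ is ccc, since a common extension in $\mathbb P$ of two of its elements belongs to it. By MA$_{\omega_1}$ a filter meets all these sets. Its union $\Gamma$ is unbounded in $\omega_1$, hence uncountable. Any distinct $\xi,\eta\in\Gamma$ lie in a common member of the filter, so $x_\xi\notin V_\eta$. Thus $V_\eta\cap\{x_\xi:\xi\in\Gamma\}=\{x_\eta\}$ for $\eta\in\Gamma$, the points are distinct, and $\{x_\xi:\xi\in\Gamma\}$ is an uncountable discrete subspace of $X$, a contradiction. $\square$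

**Lemma 5.2 (MA$_{\omega_1}$).** If all compact subsets of a Hausdorff topological group $T$ have countable cellularity, they are all metrizable.

*Proof.* Let $C\subset T$ be compact and nonempty.

**Step 1: the diagonal of $C$ is a $G_\delta$.** Here the group structure turns HL at one point into a statement about the diagonal. The set $F=C^{-1}C$ is compact. By Lemma 3.1 it has no uncountable discrete subspace, so it is HL by Lemma 5.1. Thus $F\setminus\{e\}$ is Lindelöf and is covered by countably many open subsets of $F$ whose closures miss $e$. The complements of these closures show that $\{e\}$ is a $G_\delta$ in $F$. The diagonal of $C\times C$ is the preimage of $e$ under the continuous map $C\times C\to F$, $(x,y)\mapsto x^{-1}y$. So it is a $G_\delta$, say $\bigcap_nM_n$ with $M_n$ open in $C\times C$.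

**Step 2: a compact space with $G_\delta$ diagonal is metrizable (Šneĭder).** We find a countable subbase. For each $n$, by compactness, let $\mathcal V_n$ be a finite cover of $C$ by open sets $V$ with $\overline V\times\overline V\subset M_n$. If $x\ne y$, take $n$ with $(x,y)\notin M_n$ and $V\in\mathcal V_n$ with $x\in V$. Then $y\notin\overline V$. So $V$ and $C\setminus\overline V$ separate $x$ from $y$, and the countable family $\{V,\ C\setminus\overline V:V\in\bigcup_n\mathcal V_n\}$ is a subbase of a second countable Hausdorff topology on $C$ that is coarser than the given compact one. The identity from the compact topology to the coarser Hausdorff one is a homeomorphism, so the two topologies coincide. A second countable compact space is metrizable. $\square$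

*Proof of Theorem 2.* Separable spaces have countable cellularity, so in either version of the hypothesis all compact subsets of $N$ and of $G/N$ have countable cellularity. By Lemma 5.2 they are metrizable, in particular separable. By Theorem 3 all compact subsets of $G$ are separable, hence have countable cellularity. By Lemma 5.2 applied to $T=G$ they are metrizable. $\blacksquare$

## 6. The group $A(Y)$ and finite powers of $Y$

We turn to counterexamples. We need a group that contains a given compact space $Y$ and whose compact subsets we control.

**Definition.** For a nonempty compact space $Y$ let $C(Y)$ be the Banach space of real continuous functions on $Y$, let $\delta_y(f)=f(y)$, and let $A(Y)$ be the group of all functionals $\sum_yn_y\delta_y$ on $C(Y)$ ($n_y\in\mathbb Z$, finitely many nonzero), with the topology of pointwise convergence on $C(Y)$.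

As a subgroup of $\mathbb R^{C(Y)}$, $A(Y)$ is a Hausdorff topological abelian group. If $Y$ has $n$ points, then $A(Y)\cong\mathbb Z^n$, discrete. In general the map $y\mapsto\delta_y$ is continuous, since $y\mapsto f(y)$ is continuous for each $f\in C(Y)$, and injective, since $C(Y)$ separates points. As $Y$ is compact, it is a topological embedding $Y\to A(Y)$.

We can now make good on a remark in Section 2. The map $Y^2\to A(Y)$, $(x,y)\mapsto\delta_x+2\delta_y$, is continuous. It is injective: the value is $3\delta_x$ if $x=y$, and otherwise $x$ and $y$ are the points with coefficients $1$ and $2$. So $A(Y)$ contains a copy of $Y^2$. If $Y$ is the double arrow space, $A(Y)$ therefore has an uncountable discrete subset inside a compact set, whose closure is not separable by Lemma 3.1; so $A(Y)$ violates the hypothesis of our question. If all finite powers of $Y$ are HS, nothing of the kind happens.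

**Lemma 6.1.** If $Y\in\mathcal S$ is nonempty, every compact $C\subset A(Y)$ is HS, and in fact $C\in\mathcal S$.

*Proof.* **Step 1: compact sets have bounded length.** We show that for some $m\ge1$,
$$C\subset A_m=\Big\{\sum n_y\delta_y:\sum|n_y|\le m\Big\}.$$
For each $f\in C(Y)$ the set $\{g(f):g\in C\}$ is compact, hence bounded. By the uniform boundedness principle, $C$ is bounded in norm. Moreover $\|\sum n_y\delta_y\|=\sum|n_y|$. The inequality $\le$ is clear. For $\ge$, Tietze's theorem gives an $f\in C(Y)$ with $|f|\le1$ and $f(y)=\operatorname{sign}n_y$ at the finitely many $y$ with $n_y\ne0$, and for this $f$ the functional has the value $\sum|n_y|$.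

**Step 2: $A_m$ is an image of powers of $Y$.** This transfers HS from powers of $Y$ to powers of $C$. Define $\phi$ on $Y\oplus\{0\}\oplus Y$ to be $\delta$, $0$, $-\delta$ on the three summands. Then $(u_1,\dots,u_m)\mapsto\sum_j\phi(u_j)$ is a continuous map of $(Y\oplus\{0\}\oplus Y)^m$ onto $A_m$. It is onto because an integer combination with $\sum|n_y|\le m$ is a sum of $m$ terms of the form $\delta_y$, $-\delta_y$, $0$. So $A_m^{\,j}$ is, for each $j\ge1$, a continuous image of $(Y\oplus\{0\}\oplus Y)^{mj}$, which is a finite disjoint union of finite powers of $Y$ (a point counting as the zeroth power). Finite unions and continuous images of HS spaces are HS. Hence $A_m^{\,j}$ is HS, and so is its subspace $C^j$. $\square$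

## 7. Two topologies on a set of reals with discrete diagonal

**Proposition 7.1 (CH).** There are an uncountable set $X\subset\mathbb R$ and locally compact Hausdorff topologies $\tau^1,\tau^2$ on $X$, both noncompact, such that $(X,\tau^i)^n$ is HS for all $n\ge1$, $i=1,2$, and $\{(x,x):x\in X\}$ is a discrete subspace of $(X,\tau^1)\times(X,\tau^2)$.

Before the proof, here is the plan. Enumerate $X$ as $\{x_\alpha:\alpha<\omega_1\}$ and define neighborhoods of $x_\alpha$ at stage $\alpha$, when the topologies on the earlier points are already there. Both topologies refine the Euclidean one. A neighborhood of $x_\alpha$ will consist of $x_\alpha$ and a sequence of small compact open sets of earlier points, converging to $x_\alpha$ on the line. The two topologies use *disjoint* sequences of such sets, so that a $\tau^1$-neighborhood and a $\tau^2$-neighborhood of $x_\alpha$ share only $x_\alpha$. This makes the diagonal discrete. To keep $(X,\tau^i)$ itself HS, we make sure that if a countable set $S$, listed before stage $\alpha$, has $x_\alpha$ in its Euclidean closure, then it has $x_\alpha$ in its $\tau^i$-closure too: the sequence of compact open sets is made to hit $S$ infinitely often. A Euclidean-dense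 countable subset of a left-separated sequence then captures a late term in its $\tau^i$-closure, a contradiction.

For powers this is not enough as it stands. Take a point $(x_{\alpha_1},x_{\alpha_2})$ with $\alpha_1<\alpha_2$ in the Euclidean closure of a countable $S\subset X^2$. At stage $\alpha_1$ we must choose points of $S$ whose first coordinates are to converge to $x_{\alpha_1}$ in the new topology, and whose second coordinates still converge to $x_{\alpha_2}$, a point that has not yet been treated and can be any of uncountably many. The way out is to treat the later coordinates as real parameters $z$ with their Euclidean topology, to serve only a countable dense set of parameters, and to recover the rest by taking closures. So we pass from the Euclidean topology to $\tau^i$ one coordinate at a time.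

*Proof of Proposition 7.1.* Let $X=\{x_\alpha:\alpha<\omega_1\}$ consist of distinct reals, let $X_\alpha=\{x_\xi:\xi<\alpha\}$, and let $E$ denote Euclidean topologies. By CH there are $\omega_1$ pairs $(n,S)$ with $n\ge1$ and $S\subset X^n$ countable. List pairs $(n_\mu,S_\mu)$, $\mu<\omega_1$, so that $S_\mu\subset X_\mu^{n_\mu}$ always and each pair $(n,S)$ occurs: list each pair uncountably often, and replace entries with $S_\mu\not\subset X_\mu^{n_\mu}$ by $(1,\emptyset)$. Since a countable $S\subset X^n$ lies in $X_\gamma^n$ for some $\gamma<\omega_1$, the pair $(n,S)$ survives at some $\mu\ge\gamma$.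

**Step 1: the recursive conditions.** We state what the construction must maintain. For $\alpha\le\omega_1$ and $i=1,2$ we construct topologies $\tau^i_\alpha$ on $X_\alpha$ such that:

- (C1) $\tau^i_\alpha$ has a base of compact open sets, is first countable, and refines $E$ (so it is Hausdorff);
- (C2) for $\beta<\alpha$: $X_\beta\in\tau^i_\alpha$ and $\tau^i_\alpha|X_\beta=\tau^i_\beta$;
- (C3) for $\alpha<\omega_1$, $x_\alpha$ has a decreasing $\tau^i_{\alpha+1}$-base $(U^i_{\alpha,l})_{l\in\omega}$ of compact open sets, and $U^1_{\alpha,0}\cap U^2_{\alpha,0}=\{x_\alpha\}$;
- (C4) for $\mu<\alpha<\omega_1$, $n=n_\mu$, $0\le k<n$, $\bar\alpha=(\alpha_1,\dots,\alpha_k)\in\alpha^k$ and $z\in\mathbb R^{n-k-1}$: if $(x_{\alpha_1},\dots,x_{\alpha_k},x_\alpha,z)$ is in the closure of $S_\mu$ in $(X_\alpha,\tau^i_\alpha)^k\times\mathbb R^{n-k}$, then it is in the closure of $S_\mu$ in $(X_{\alpha+1},\tau^i_{\alpha+1})^{k+1}\times\mathbb R^{n-k-1}$.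

We write $x_{\bar\alpha}=(x_{\alpha_1},\dots,x_{\alpha_k})$. The space $\mathbb R^0$ is a point.

**Step 2: limit stages.** We check that unions cause no harm. Start with $X_0=\emptyset$. For limit $\alpha\le\omega_1$ and $U\subset X_\alpha$ let $U\in\tau^i_\alpha$ iff $U\cap X_\beta\in\tau^i_\beta$ for all $\beta<\alpha$. This is a topology. Let $U\in\tau^i_\beta$ with $\beta<\alpha$; we claim $U\in\tau^i_\alpha$. For $\gamma\le\beta$, $U\cap X_\gamma\in\tau^i_\gamma$ by (C2) at $\beta$. For $\beta<\gamma<\alpha$, $U\cap X_\gamma=U\in\tau^i_\gamma$, because $X_\beta\in\tau^i_\gamma$ and $\tau^i_\gamma|X_\beta=\tau^i_\beta$. The claim gives $X_\beta\in\tau^i_\alpha$ and $\tau^i_\beta\subset\tau^i_\alpha|X_\beta$; the reverse inclusion holds by definition of $\tau^i_\alpha$. So (C2) holds at $\alpha$. Each $U\in\tau^i_\alpha$ is the union of the sets $U\cap X_\beta\in\tau^i_\beta$, so $\bigcup_{\beta<\alpha}\tau^i_\beta$ is a base of $\tau^i_\alpha$. Consequently the compact open bases and the countable local bases of the $\tau^i_\beta$ serve for $\tau^i_\alpha$. And $\tau^i_\alpha$ refines $E$, since $O\cap X_\beta\in\tau^i_\beta$ for every Euclidean open $O$ and every $\beta<\alpha$. So (C1) holds.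 Conditions (C3) and (C4) concern successor stages only.

**Step 3: requirements at stage $\alpha$.** We reduce (C4) to countably many tasks. Let $\alpha<\omega_1$ and suppose $\tau^1_\alpha,\tau^2_\alpha$ are given. For each $i$, $\mu<\alpha$, $k<n=n_\mu$ and $\bar\alpha\in\alpha^k$, let $Z\subset\mathbb R^{n-k-1}$ be the set of $z$ that satisfy the hypothesis of (C4), and let $D\subset Z$ be countable and dense in $Z$. Call each $r=(i,\mu,k,\bar\alpha,z)$ with $z\in D$ a *requirement*. There are countably many. The space $(X_\alpha,\tau^i_\alpha)^k\times\mathbb R^{n-k}$ is first countable, so there is a sequence $(s^r_j)_j$ in $S_\mu$ that converges there to $(x_{\bar\alpha},x_\alpha,z)$. Its $(k+1)$-st coordinates $p^r_j$ lie in $X_\mu\subset X_\alpha$. They converge to $x_\alpha$ in $E$ and differ from $x_\alpha$.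

**Step 4: the neighborhoods of $x_\alpha$.** We serve all requirements with pairwise disjoint compact open sets, each given to only one of the two topologies. If there are no requirements, put $U^i_{\alpha,l}=\{x_\alpha\}$ for all $l$ and both $i$. Otherwise let $(r_m)_{m\in\omega}$ list all requirements (for both $i$), each infinitely often. Choose $j_m\ge m$ recursively so that the points $q_m=p^{r_m}_{j_m}$ satisfy
$$|q_{m+1}-x_\alpha|<\tfrac14|q_m-x_\alpha|. \tag{6}$$
This is possible because $q_m\ne x_\alpha$ and $p^{r_{m+1}}_j\to x_\alpha$. Let $I_m$ be the open interval with center $q_m$ and radius $\frac14|q_m-x_\alpha|$. Its points have distance from $x_\alpha$ between $\frac34|q_m-x_\alpha|$ and $\frac54|q_m-x_\alpha|$. Since $\frac54\cdot\frac14<\frac34$, (6) shows that the $I_m$ are pairwise disjoint, miss $x_\alpha$, and converge to $x_\alpha$. By (C1), let $C_m\subset I_m$ be a compact open $\tau^{i(r_m)}_\alpha$-neighborhood of $q_m$, where $i(r_m)$ is the first entry of $r_m$. Put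
$$U^i_{\alpha,l}=\{x_\alpha\}\cup\bigcup\{C_m:m\ge l,\ i(r_m)=i\}, \tag{7}$$
and let $\tau^i_{\alpha+1}$ have base $\tau^i_\alpha\cup\{U^i_{\alpha,l}:l\in\omega\}$.

**Step 5: (C1)–(C3) at the successor stage.** We check that this is a topology of the required kind. For $V\in\tau^i_\alpha$, the set $U^i_{\alpha,l}\cap V$ is a union of sets $C_m\cap V\in\tau^i_\alpha$, so it belongs to $\tau^i_\alpha$; and the $U^i_{\alpha,l}$ decrease with $l$. So the given family is closed under finite intersections and is a base of a topology on $X_{\alpha+1}$. Moreover $X_\alpha\in\tau^i_{\alpha+1}$ and $\tau^i_{\alpha+1}|X_\alpha=\tau^i_\alpha$. With (C2) at $\alpha$ this gives (C2) at $\alpha+1$.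

The sets $U^i_{\alpha,l}$ form a countable decreasing base at $x_\alpha$. They are compact: a cover of $U^i_{\alpha,l}$ by open sets has a member that contains $x_\alpha$, hence contains some $U^i_{\alpha,l'}$ with $l'>l$, and $U^i_{\alpha,l}\setminus U^i_{\alpha,l'}$ is a finite union of compact sets $C_m$. Compact open sets and local bases for $\tau^i_\alpha$ keep their properties in $\tau^i_{\alpha+1}$. A Euclidean open set that contains $x_\alpha$ contains some $U^i_{\alpha,l}$, because the $I_m$ converge to $x_\alpha$; so $\tau^i_{\alpha+1}$ refines $E$, and (C1) holds. Finally, the $C_m$ are pairwise disjoint and each is used for only one $i$, so $U^1_{\alpha,0}\cap U^2_{\alpha,0}=\{x_\alpha\}$, which is (C3).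

**Step 6: (C4) at the successor stage.** We pass from the dense set $D$ to all of $Z$. Let $z\in D$ and let $r=(i,\mu,k,\bar\alpha,z)$. Along the infinitely many $m$ with $r_m=r$, the points $s^r_{j_m}\in S_\mu$ converge to $(x_{\bar\alpha},x_\alpha,z)$ in $(X_{\alpha+1},\tau^i_{\alpha+1})^{k+1}\times\mathbb R^{n-k-1}$. In the $(k+1)$-st coordinate this holds because $q_m\in C_m\subset U^i_{\alpha,l}$ for all such $m\ge l$. In the other coordinates it holds because $j_m\ge m$, and because $\tau^i_{\alpha+1}$ induces $\tau^i_\alpha$ on the open set $X_\alpha$. So $z$ satisfies the conclusion of (C4). The set of all $z\in\mathbb R^{n-k-1}$ that satisfy the conclusion is closed, being the preimage of a closed set under the continuous map $z\mapsto(x_{\bar\alpha},x_\alpha,z)$. It contains $D$, so it contains $Z$.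

This completes the recursion. Let $\tau^i=\tau^i_{\omega_1}$. It is locally compact and Hausdorff by (C1). It is not compact, as the open cover $\{X_\alpha:\alpha<\omega_1\}$ has no finite subcover.

**Step 7: from Euclidean closures to $\tau^i$-closures.** This step changes topologies one coordinate at a time. We claim: if $\mu<\alpha_1<\dots<\alpha_n$, $n=n_\mu$, and $t=(x_{\alpha_1},\dots,x_{\alpha_n})$ is in the $E$-closure of $S_\mu$, then $t$ is in the $(\tau^i)^n$-closure of $S_\mu$.

We show by induction on $k\le n$ that $t$ is in the closure of $S_\mu$ in $(X,\tau^i)^k\times\mathbb R^{n-k}$. For $k=0$ this is the assumption. For the step $k\to k+1$ put $\alpha=\alpha_{k+1}$, $\bar\alpha=(\alpha_1,\dots,\alpha_k)$ and $z=(x_{\alpha_{k+2}},\dots,x_{\alpha_n})$. By (C2), $(X_\alpha,\tau^i_\alpha)$ is an open subspace of $(X,\tau^i)$. It contains $x_{\alpha_1},\dots,x_{\alpha_k}$, because these indices are below $\alpha$, and it contains the coordinates of the points of $S_\mu\subset X_\mu^n$, because $\mu<\alpha$. So the hypothesis of (C4) holds. Its conclusion, with (C2) for $\alpha+1$, is the assertion for $k+1$. The case $k=n$ is the claim.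

**Step 8: all finite powers are HS.** We reduce a left-separated sequence to the situation of Step 7. Suppose, for some $i$, that $n\ge1$ is minimal such that $(X,\tau^i)^n$ has a left-separated sequence $(t_\nu)_{\nu<\omega_1}$. Uncountably many $t_\nu$ cannot have the same $j$-th coordinate, and cannot have equal $j$-th and $j'$-th coordinates for fixed $j\ne j'$. Indeed, deleting the $j$-th coordinate maps the subspace of points with the given $j$-th coordinate, or with equal $j$-th and $j'$-th coordinates, homeomorphically into the $(n-1)$-st power, and would produce a left-separated $\omega_1$-sequence there. (For $n=1$ the first case is impossible because left-separated points are distinct, and the second is void.) So, passing to an uncountable subsequence, each $t_\nu$ has distinct coordinates, and each coordinate map $\nu\mapsto(t_\nu)_j$ is countable-to-one. For uncountably many $\nu$ the same permutation of coordinates puts the indices of the coordinates of $t_\nu$ in increasing order. Permuting coordinates is a homeomorphism, so we may assume that the indices of the coordinates of each $t_\nu$ are increasing.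

Since $\mathbb R^n$ is HS, there is a countable $S\subset\{t_\nu:\nu<\omega_1\}$ that is $E$-dense in $\{t_\nu:\nu<\omega_1\}$. Let $(n,S)=(n_\mu,S_\mu)$. For all but countably many $\nu$, all indices of $t_\nu$ exceed $\mu$, because the coordinate maps are countable-to-one; and $S\subset\{t_\eta:\eta<\nu\}$. For such $\nu$, Step 7 gives $t_\nu\in\overline S\subset\overline{\{t_\eta:\eta<\nu\}}$ in $(\tau^i)^n$, a contradiction.

**Step 9: the diagonal is discrete.** This is (C3). The set $U^1_{\alpha,0}\times U^2_{\alpha,0}$ is open in $(X,\tau^1)\times(X,\tau^2)$, and it contains $(x_\beta,x_\beta)$ iff $x_\beta\in U^1_{\alpha,0}\cap U^2_{\alpha,0}=\{x_\alpha\}$. $\square$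

*Proof of Theorem 1.* Let $X,\tau^1,\tau^2$ be as in Proposition 7.1, and let $Y_i$ be the one-point compactification of $(X,\tau^i)$. The power $Y_i^n$ is a finite union of subspaces homeomorphic to $(X,\tau^i)^m$, $0\le m\le n$, according to which coordinates are the point at infinity. So $Y_i^n$ is HS, and $Y_i\in\mathcal S$. Put
$$G=A(Y_1)\times A(Y_2),\qquad N=\{0\}\times A(Y_2).$$
$N$ is closed and invariant, being the kernel of the projection $G\to A(Y_1)$. That projection is an open continuous homomorphism onto $A(Y_1)$, so $G/N\cong A(Y_1)$ topologically, and $N\cong A(Y_2)$. By Lemma 6.1 all compact subsets of $N$ and of $G/N$ are HS, in particular separable.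

But $(y_1,y_2)\mapsto(\delta_{y_1},\delta_{y_2})$ embeds the compact space $Y_1\times Y_2$ in $G$, and $Y_1\times Y_2$ contains the uncountable discrete subspace $\Delta=\{(x,x):x\in X\}$. By Lemma 3.1 all points of $\Delta$ are isolated in the compact set $K=\overline\Delta$. So $K$ has uncountably many isolated points; it has uncountable cellularity and is not separable. $\blacksquare$

## 8. Translations of compact sets, and hereditary separability of $K$

Now we ask, in ZFC, what does guarantee that $K$ is HS. The hypothesis of Theorem 5 concerns $\pi(K)\times F^n$ for *all* $n$, and we shall see why one $n$ would not be enough for the argument. We need one fact about translations. In $\mathbb Z$ the translation by $1$ maps $\{0,1,2,\dots\}$ onto a proper subset of itself. For compact sets this cannot happen.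

**Lemma 8.1.** Let $A$ be a nonempty compact subset of a Hausdorff topological group, and let $g$ be an element of the group with $gA\subset A$. Then $gA=A$.

*Proof.* Fix $d\in A$. We have $g^mA\subset A$ for all $m\ge0$, so all $g^m$ lie in the compact set $Ad^{-1}$, and $(g^m)_{m\ge1}$ has a cluster point $c$. Let $U$ be a neighborhood of $e$. There are $m\ge 1$ and $l\ge m+2$ with $g^m,g^l\in cU$. So $g^{l-m}\in U^{-1}U$, and $g^{l-m-1}\in g^{-1}U^{-1}U$ with $l-m-1\ge1$. The sets $U^{-1}U$ form a neighborhood base at $e$, so $g^{-1}\in\overline{\{g^m:m\ge1\}}$. For $a\in A$ all $g^ma$ with $m\ge1$ lie in the closed set $A$, so $g^{-1}a\in A$. Thus $g^{-1}A\subset A$, that is, $A\subset gA$. $\square$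

*Proof of Theorem 5.* Suppose $K$ is not HS.

**Step 1: a strictly increasing chain.** We code the failure of HS by closed sets. Let $(t_\nu)_{\nu<\omega_1}$ be left-separated in $K$ and put $K_\alpha=\overline{\{t_\eta:\eta\le\alpha\}}$. Then $(K_\alpha)_{\alpha<\omega_1}$ is an increasing sequence of nonempty closed subsets of $K$, strictly increasing because $t_\beta\in K_\beta\setminus K_\alpha$ for $\alpha<\beta$.

**Step 2: moving the chain to $\pi(K)\times F^n$.** We record the shape of the fibers of $K_\alpha$ up to translation, since this lives in a space where chains stabilize. For $n\ge1$ let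
$$R^n_\alpha=\{(\pi(k_0),k_0^{-1}k_1,\dots,k_0^{-1}k_n):k_0,\dots,k_n\in K_\alpha,\ \pi(k_0)=\dots=\pi(k_n)\}\subset\pi(K)\times F^n. \tag{8}$$
These sets are compact, as continuous images of closed subsets of $K_\alpha^{n+1}$, and they increase with $\alpha$. For each $n$ they are eventually constant. Otherwise there are $\alpha_0<\alpha_1<\dots<\alpha_\nu<\cdots$ ($\nu<\omega_1$) and points $\rho_\nu\in R^n_{\alpha_{\nu+1}}\setminus R^n_{\alpha_\nu}$. For $\eta<\nu$ we have $\rho_\eta\in R^n_{\alpha_{\eta+1}}\subset R^n_{\alpha_\nu}$, and $R^n_{\alpha_\nu}$ is closed and misses $\rho_\nu$; so $(\rho_\nu)$ is left-separated in the HS space $\pi(K)\times F^n$, a contradiction. Hence there is $\gamma<\omega_1$ with $R^n_{\gamma+1}=R^n_\gamma$ for all $n\ge1$.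

**Step 3: one translation that shrinks a fiber.** We turn equality of shapes into a translation. Choose $d\in K_{\gamma+1}\setminus K_\gamma$ and put
$$A=K_{\gamma+1}\cap\pi^{-1}(\pi(d)),\qquad B=K_\gamma\cap\pi^{-1}(\pi(d))\subset A,$$
so that $d\in A\setminus B$. For $k_1,\dots,k_n\in A$ we have $(\pi(d),d^{-1}k_1,\dots,d^{-1}k_n)\in R^n_{\gamma+1}=R^n_\gamma$. So there are $b,k_1',\dots,k_n'\in K_\gamma$, all with image $\pi(d)$, such that $b^{-1}k_j'=d^{-1}k_j$. In other words,
$$\text{there is }b\in B\text{ with }bd^{-1}k_j=k_j'\in B\text{ for }j=1,\dots,n. \tag{9}$$
With $n=1$ only, the element $b$ would depend on the single point $k_1$. Having (9) for all $n$ says that the closed subsets $\{b\in B:bd^{-1}k\in B\}$ ($k\in A$) of the compact set $B$ have the finite intersection property. So there is one $b\in B$ with $bd^{-1}k\in B$ for all $k\in A$. With $g=bd^{-1}$ we have $gA\subset B\subset A$.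

**Step 4: contradiction.** Compactness forbids the shrinking. The set $A$ is compact and nonempty, so Lemma 8.1 gives $A=gA\subset B$, contradicting $d\in A\setminus B$. Hence $K$ is HS.

**Step 5: the last sentence of the theorem.** We verify the hypothesis when compact subsets of $G/N$ are metrizable and compact subsets of $N$ belong to $\mathcal S$. Let $K\subset G$ be compact and nonempty, $Y=\pi(K)$, and $F$ as in (1). Then $Y$ is compact metrizable and $F\in\mathcal S$. Suppose $(y_\nu,c_\nu)_{\nu<\omega_1}$ is left-separated in $Y\times F^n$. Let $B_\nu\times O_\nu$ be neighborhoods of $(y_\nu,c_\nu)$ that miss all earlier points, with $B_\nu$ from a countable base of $Y$ and $O_\nu$ open in $F^n$. Pass to uncountably many $\nu$ with the same $B_\nu=B$. For $\eta<\nu$ among these, $y_\eta\in B$, hence $c_\eta\notin O_\nu$. So $(c_\nu)$ is left-separated in the HS space $F^n$, a contradiction. Thus $Y\times F^n$ is HS for all $n\ge1$, and $K$ is HS, in particular separable. $\blacksquare$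

## 9. Products in $\mathcal S$ and extensions

*Proof of Theorem 6.* **Step 1: (i) implies (ii).** This is an application of Theorem 5. Suppose all compact subsets of $N$ and of $G/N$ belong to $\mathcal S$, and let $K\subset G$ be compact and nonempty. Then $\pi(K)\in\mathcal S$ and $F=K^{-1}K\cap N\in\mathcal S$. For $n\ge1$ the finite powers of $F^n$ are finite powers of $F$, so $F^n\in\mathcal S$. By (i), $\pi(K)\times F^n$ is HS. By Theorem 5, $K$ is HS, in particular separable.

**Step 2: (ii) implies (i).** Here we use the groups of Section 6. Let $Y,Z\in\mathcal S$ be nonempty (if one is empty, so is the product). Put $G=A(Y)\times A(Z)$ and $N=\{0\}\times A(Z)$. As in the proof of Theorem 1, $N$ is closed and invariant, $N\cong A(Z)$, and $G/N\cong A(Y)$. By Lemma 6.1 all compact subsets of $N$ and of $G/N$ belong to $\mathcal S$. By (ii) all compact subsets of $G$ are separable. In particular, all closed subsets of the copy of $Y\times Z$ in $G$ are separable, and $Y\times Z$ is HS by Lemma 3.3.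

**Step 3: the two axioms.** We decide (i) and (ii) under each. Under MA$_{\omega_1}$, (ii) holds by Theorem 2, because members of $\mathcal S$ are separable; by Step 2, (i) holds too. Under CH, the spaces $Y_1,Y_2\in\mathcal S$ from the proof of Theorem 1 have a product that contains an uncountable discrete subspace. So (i) fails, and by Step 1 it cannot be rescued through (ii): if (ii) held, then (i) would hold by Step 2. Hence (ii) fails as well. $\blacksquare$
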